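\title{Intersection type unification is decidable}

\begin{abstract}
Intersection type unification asks whether a finite set of equations between intersection types with a top type $\omega$ can be solved by a substitution, two types counting as equal when each is a subtype of the other. We give an algorithm that decides this in time $2^{O(n^3)}$; together with the known lower bound, the problem is \textsc{ExpTime}-complete. Types are represented as finitely generated up-sets of words whose letters are again types. A solution is abstracted by labeling each letter with the unknowns that it contains, graded by the nesting depth at which the containment is witnessed. Only quadratically many depths matter, and the labels suffice to rebuild a solution. The proof also bounds the shape of a solution and shows that the positive existential theory of subtyping is \textsc{ExpTime}-complete.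
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix a nonempty set $\mathbb A$ of \emph{type constants} and a countably infinite set $\mathbb V$ of \emph{type variables}. The set $\mathbb T^\omega$ of \emph{intersection types} is given by the grammar
\[
\sigma,\tau,\rho ::= a \mid \alpha \mid \omega \mid \sigma\to\tau \mid \sigma\cap\tau \qquad (a\in\mathbb A,\ \alpha\in\mathbb V).
\]
The arrow associates to the right. \emph{Subtyping} $\le$ is the least preorder (reflexive and transitive relation) on $\mathbb T^\omega$ such that, for all $\sigma,\sigma',\tau,\tau',\rho$,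
\begin{gather*}
\sigma\le\omega,\qquad \omega\le\omega\to\omega,\qquad \sigma\cap\tau\le\sigma,\qquad \sigma\cap\tau\le\tau,\qquad \sigma\le\sigma\cap\sigma,\\
(\sigma\to\tau)\cap(\sigma\to\rho)\le\sigma\to(\tau\cap\rho),\\
\sigma\le\sigma' \text{ and } \tau\le\tau' \text{ imply } \sigma\cap\tau\le\sigma'\cap\tau',\\
\sigma'\le\sigma \text{ and } \tau\le\tau' \text{ imply } \sigma\to\tau\le\sigma'\to\tau'.
\end{gather*}
One reads $\sigma\le\tau$ as ``whatever has type $\sigma$ also has type $\tau$''. Then $\omega$ is the type that demands nothing, $\sigma\cap\tau$ demands both $\sigma$ and $\tau$, and the last rule says that the arrow is contravariant in its left argument. We write $\sigma\equiv\tau$ if $\sigma\le\tau$ and $\tau\le\sigma$. A \emph{substitution} is a map $S:\mathbb V\to\mathbb T^\omega$, extended homomorphically to all types; it fixes the constants and $\omega$.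

\medskip
\noindent\textbf{Intersection type unification.} Given a finite set of constraints $\sigma_i\equiv\tau_i$ with $\sigma_i,\tau_i\in\mathbb T^\omega$ (an \emph{instance}), is there a substitution $S$ with $S(\sigma_i)\equiv S(\tau_i)$ for all $i$ (a \emph{solution})?
\medskip

A constraint $\sigma\le\tau$ can be expressed as $\sigma\cap\tau\equiv\sigma$, and we use such constraints freely. The decidability of the problem is posed as an open question in \cite{AA}. As recorded there, the problem is \textsc{ExpTime}-hard, and it remains so even with only one type constant, without $\omega$ in the type language, and when substitutions are restricted to rank~1 types (intersections of simple types). Here \textsc{ExpTime} is the class of problems decidable in time $2^{n^{O(1)}}$, and the size $n$ of an instance is its number of symbols.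

\begin{theorem}\label{thm:main}
Intersection type unification is decidable in time $2^{O(n^3)}$ on instances of size $n$. Together with the known hardness, it is \textsc{ExpTime}-complete.
\end{theorem}

If $\equiv$ were syntactic equality, one would decompose equations constructor by constructor and reject an equation $\alpha=\sigma$ in which $\alpha$ occurs properly inside $\sigma$. Neither step survives. The constraint $\alpha\cap\beta\equiv a$ has the solutions $(a,a)$, $(a,\omega)$ and $(\omega,a)$, so decomposition involves choices. The constraint $\alpha\equiv\beta\to\alpha$ is solved by $\alpha=\beta=\omega$, and $\alpha\le\alpha\to a$ is solved by $\alpha=\omega\to a$, because $\omega\to a\le\sigma\to a$ for every $\sigma$. On the other hand $\alpha\equiv\alpha\to a$ has no solution (Section~\ref{sec:idea}). Some self-reference is harmless and some is not, and a decision procedure has to tell which.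

Subtyping itself is decidable by a simple recursion (Lemma~\ref{lem:paths}), and a solution never needs constants other than those of the instance (Lemma~\ref{lem:constants}). Enumerating substitutions therefore finds a solution whenever one exists; what is missing is a bound on the search. Types can grow in two directions. For $k,r\ge0$ define the types of \emph{depth at most $k$ and width at most $r$} over a set $A_0$ of constants by recursion on $k$: for $k=0$ the only such type is $\omega$, and for $k+1$ they are the finite intersections of types $\sigma_1\to\dots\to\sigma_p\to a$ with $a\in A_0$, $p\le r$, and all $\sigma_i$ of depth at most $k$ and width at most $r$; the empty intersection is $\omega$. Thus $a$ and $\omega\to a$ have depth at most $1$, and $(\omega\to a)\to a$ has depth at most $2$. Depth counts the nesting of arguments and is not the notion of rank in ``rank~1 types''. Since constraints can relate a type to arguments nested inside it, with the direction of $\le$ reversed at each nesting, one might expect depth to offer room for unbounded computation. Against this stands a simple observation: the constraints can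 inspect an argument only by comparing it with one of finitely many subterms of the instance. The second consideration prevails.

\begin{theorem}[Small solutions]\label{thm:small}
Let $v$ be the number of distinct subterms of an instance, $m$ the number of distinct subterms that occur as the left argument of an arrow, and $A_0$ the set of constants of the instance. If the instance is solvable, it has a solution $S$ in which every $S(\alpha)$ is a type over $A_0$ of depth at most $m^2+2$ and width at most $2^{v(m^2+2)}$.
\end{theorem}

The \emph{positive existential theory} of $(\mathbb T^\omega,\le,\to,\cap,\omega,\text{constants})$ consists of the true sentences $\exists\vec\alpha\,\varphi$, where $\varphi$ is built by $\wedge$ and $\vee$ from atomic formulas $\sigma\le\tau$ and $\sigma\equiv\tau$ whose variables are among $\vec\alpha$, and $\vec\alpha$ ranges over $\mathbb T^\omega$.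

\begin{corollary}\label{cor:theory}
The positive existential theory of $(\mathbb T^\omega,\le,\to,\cap,\omega,\text{constants})$ is \textsc{ExpTime}-complete.
\end{corollary}

Only the hardness is quoted; everything else is proved below. Section~\ref{sec:words} turns types into sets of words and instances into systems of equations between such sets. Section~\ref{sec:idea} works out the idea on two small instances. Section~\ref{sec:cert} removes the depth: a system is solvable if and only if certain finite languages over a finite alphabet exist. Section~\ref{sec:decide} removes the width by a fixed-point computation, and Section~\ref{sec:algo} assembles the three results.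

\section{Types as sets of words}\label{sec:words}

\subsection{Paths}

The rules make $\sigma\cap\tau$ a greatest lower bound of $\sigma$ and $\tau$: it is a lower bound, and $\rho\le\sigma$, $\rho\le\tau$ give $\rho\le\rho\cap\rho\le\sigma\cap\tau$. So up to $\equiv$ a finite set of types has a well-defined intersection, with $\omega$ as the empty intersection. The two monotonicity rules make $\equiv$ a congruence. The arrow distributes over finite intersections on its right:
\[
\sigma\to(\tau\cap\rho)\equiv(\sigma\to\tau)\cap(\sigma\to\rho),\qquad \sigma\to\omega\equiv\omega .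
\]
In the first equivalence $\ge$ is an axiom and $\le$ follows from monotonicity; the second follows from $\omega\le\omega\to\omega\le\sigma\to\omega\le\omega$.

Call the elements of $\mathbb A\cup\mathbb V$ \emph{atoms}. A \emph{path} $(\sigma_1,\dots,\sigma_p;a)$ is a type $\sigma_1\to\dots\to\sigma_p\to a$ with $p\ge0$ and $a$ an atom; the $\sigma_i$ are its \emph{arguments}. Each type $\sigma$ has a finite set $P(\sigma)$ of paths:
\[
P(a)=\{a\},\quad P(\omega)=\emptyset,\quad P(\sigma\cap\tau)=P(\sigma)\cup P(\tau),\quad P(\sigma\to\tau)=\{\sigma\to\pi\mid\pi\in P(\tau)\},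
\]
where $a$ is an atom. Two facts follow by structural induction. The arguments of the paths in $P(\sigma)$ are proper subterms of $\sigma$. And $\sigma\equiv\bigcap P(\sigma)$, where the arrow case is distributivity:
$\sigma\to\tau\equiv\sigma\to\bigcap P(\tau)\equiv\bigcap_{\pi\in P(\tau)}(\sigma\to\pi)$.

\begin{lemma}\label{lem:paths}
$\sigma\le\tau$ if and only if for each $(\tau_1,\dots,\tau_p;a)\in P(\tau)$ there is $(\sigma_1,\dots,\sigma_p;a)\in P(\sigma)$ with $\tau_i\le\sigma_i$ for all $i$.
\end{lemma}

\begin{proof}
Define $\sigma\preceq\tau$ by the condition of the lemma with $\preceq$ in place of $\le$. This is a recursion on the total size of $\sigma$ and $\tau$, since arguments are proper subterms. We show that $\preceq$ and $\le$ coincide.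

To prove that $\le$ is contained in $\preceq$, we check that $\preceq$ is a preorder satisfying the rules. Reflexivity follows by induction on size, matching each path with itself. For transitivity, by induction on total size, let $\sigma\preceq\tau\preceq\rho$ and $(\rho_1,\dots,\rho_p;a)\in P(\rho)$. There is $(\tau_1,\dots,\tau_p;a)\in P(\tau)$ with $\rho_i\preceq\tau_i$, then $(\sigma_1,\dots,\sigma_p;a)\in P(\sigma)$ with $\tau_i\preceq\sigma_i$, and by induction $\rho_i\preceq\sigma_i$. By reflexivity, $P(\tau)\subseteq P(\sigma)$ implies $\sigma\preceq\tau$. This covers all six axioms: $P(\omega)=P(\omega\to\omega)=\emptyset$; $P(\sigma)$ and $P(\tau)$ are contained in $P(\sigma\cap\tau)$; $P(\sigma\cap\sigma)=P(\sigma)$; and both sides of the distributivity axiom have the same paths. If $\sigma\preceq\sigma'$ and $\tau\preceq\tau'$, a path of $\sigma'\cap\tau'$ is a path of $\sigma'$ or of $\tau'$ and is matched in $P(\sigma)$ or in $P(\tau)$. If $\sigma'\preceq\sigma$ and $\tau\preceq\tau'$, a path of $\sigma'\to\tau'$ has the form $\sigma'\to\pi'$ with $\pi'\in P(\tau')$; if $\pi\in P(\tau)$ matches $\pi'$, then $\sigma\to\pi$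 matches $\sigma'\to\pi'$, the first arguments being related by $\sigma'\preceq\sigma$.

Conversely, let $\sigma\preceq\tau$ and argue by induction on total size. For $\pi'\in P(\tau)$ with match $\pi\in P(\sigma)$, the arguments satisfy $\tau_i\le\sigma_i$ by induction, so $\pi\le\pi'$ by $p$ applications of the arrow rule. Hence $\bigcap P(\sigma)$ lies below every path of $\tau$, and $\sigma\equiv\bigcap P(\sigma)\le\bigcap P(\tau)\equiv\tau$.
\end{proof}

\subsection{Removing foreign atoms}

From now on fix an instance, let $A_0$ be the finite set of its constants, and let $\mathbb T(A_0)$ be the set of types built from $A_0$ and $\omega$ by $\to$ and $\cap$.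

\begin{lemma}\label{lem:constants}
If the instance is solvable, it has a solution with values in $\mathbb T(A_0)$.
\end{lemma}

\begin{proof}
Let $h$ replace every variable and every constant outside $A_0$ by $\omega$. Since $h$ fixes $\omega$ and commutes with $\to$ and $\cap$, the relation $\{(\sigma,\tau)\mid h(\sigma)\le h(\tau)\}$ is a preorder satisfying all rules, so it contains $\le$. Let $S$ be a solution and $S'(\alpha)=h(S(\alpha))$. For a type $\rho$ with constants in $A_0$ we have $S'(\rho)=h(S(\rho))$. Hence $S(\sigma_i)\equiv S(\tau_i)$ gives $S'(\sigma_i)\equiv S'(\tau_i)$.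
\end{proof}

\subsection{The structure $\mathbf T$}

Let $\mathbf T=\mathbb T(A_0)/{\equiv}$. A \emph{word} is a string $w=x_1\cdots x_pa$ with \emph{letters} $x_i\in\mathbf T$ and final constant $a\in A_0$; its \emph{length} $\ell(w)=p$ is the number of letters, and $w_i$ is its $i$-th letter. Put $w\sqsubseteq w'$ if $w$ and $w'$ have the same length and the same constant and $w'_i\le w_i$ as types for all $i$. For a set $F$ of words let ${\uparrow}F=\{w'\mid w\sqsubseteq w'\text{ for some }w\in F\}$; a set of this form is an \emph{up-set}, \emph{finitely generated} if $F$ can be taken finite. A path $(\sigma_1,\dots,\sigma_p;a)$ in $\mathbb T(A_0)$ gives the word whose letters are the classes of the $\sigma_i$, and for $\sigma\in\mathbb T(A_0)$ we let $[\![\sigma]\!]$ be the up-set generated by the words of the paths in $P(\sigma)$. It consists of the words of all paths that lie above $\sigma$.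

Lemma~\ref{lem:paths} says that $\sigma\le\tau$ holds if and only if every generator of $[\![\tau]\!]$ lies in $[\![\sigma]\!]$, that is,
\[
\sigma\le\tau\iff[\![\tau]\!]\subseteq[\![\sigma]\!].
\]
So the class of $\sigma$ is determined by $[\![\sigma]\!]$, and we identify the two. Every finitely generated up-set ${\uparrow}F$ arises, from the intersection of paths representing the words of $F$. Thus \emph{the elements of $\mathbf T$ are the finitely generated up-sets of words whose letters are elements of $\mathbf T$}, and $w\sqsubseteq w'$ now means $w_i\subseteq w'_i$ for all $i$. The two reversals of order, from types to sets and from types to arguments, cancel, and all orders below are covariant. The definition of $P$ translates the constructors: $\omega$ becomes the empty set, which we write $\bot$; a constant $a$ becomes $\{a\}$; type intersection becomes union; and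
\begin{equation}\label{eq:arrow}
x\to y=\{zw\mid x\subseteq z,\ w\in y\},\qquad x\to{\uparrow}F={\uparrow}\{xw\mid w\in F\}.
\end{equation}
The words of an element of $\mathbf T$ have bounded length, since each has the length of a generator.

\subsection{Depth and interpolants}\label{ssec:depth}

Let $\mathbf T_0=\{\bot\}$, and let $\mathbf T_{k+1}$ consist of the sets ${\uparrow}F$ with $F$ finite and all letters of words in $F$ in $\mathbf T_k$. Define $\mathbf T_k^r$ in the same way, with the additional requirement that the words in $F$ have length at most $r$ and their letters lie in $\mathbf T_k^r$. By induction on $k$, $\mathbf T_k^r$ is the set of classes of the types of depth at most $k$ and width at most $r$. The sets $\mathbf T_k$, and for fixed $r$ the sets $\mathbf T_k^r$, increase with $k$ (by induction, starting from $\bot={\uparrow}\emptyset$) and are closed under finite unions (since ${\uparrow}F\cup{\uparrow}F'={\uparrow}(F\cup F')$). Moreover $\bigcup_k\mathbf T_k=\mathbf T$, by induction on the size of a representative $\sigma$: the finitely many letters of the generators of $[\![\sigma]\!]$ are represented by proper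 subterms, so they lie in a common $\mathbf T_k$. The \emph{depth} of $x\in\mathbf T$ is the least $k$ with $x\in\mathbf T_k$. Only the generators are constrained: ${\uparrow}\{\bot a\}$ has depth $1$ and contains $za$ for every $z$. We shall use the definition in the following form.
\begin{equation}\label{eq:descent}
\begin{gathered}\text{If $k\ge1$, $M\in\mathbf T_k$ and $w\in M$, there is $u\in M$ with $u\sqsubseteq w$}\\ \text{and all letters of $u$ in $\mathbf T_{k-1}$.}\end{gathered}
\end{equation}
The central notion measures how deep one must look to see an inclusion: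
\[
x\subseteq_k y\iff\text{there is } M\in\mathbf T_k\text{ with } x\subseteq M\subseteq y .
\]
We call $M$ an \emph{interpolant}. If $x\subseteq y$, then $x\subseteq_ky$ as soon as $k$ is at least the depth of $x$ or of $y$, but a smaller $k$ may do. The relation $\subseteq_k$ grows with $k$, and $x\subseteq_k y\subseteq y'$ implies $x\subseteq_ky'$.

\subsection{Flat systems}

A \emph{flat system} $E$ over a finite set $\mathcal U$ of \emph{unknowns} is a finite set of equations of the forms
\[
X=\bot,\qquad X=\{b\},\qquad X=Y\cup Z,\qquad X=Y\to Z\qquad(X,Y,Z\in\mathcal U,\ b\in A_0).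
\]
An unknown may stand on the left of several equations or of none. A \emph{solution} is a map $\theta:\mathcal U\to\mathbf T$ that makes all equations true. The \emph{domain unknowns} are the unknowns $Y$ that occur in an equation $X=Y\to Z$; they form a set $\mathcal D\subseteq\mathcal U$. Let $v=|\mathcal U|$ and $m=|\mathcal D|$.

To an instance we attach the flat system with one unknown $X_\rho$ for each distinct subterm $\rho$, the equations $X_a=\{a\}$, $X_\omega=\bot$, $X_{\rho\cap\rho'}=X_\rho\cup X_{\rho'}$ and $X_{\rho\to\rho'}=X_\rho\to X_{\rho'}$ for the subterms that occur, and $X_{\sigma_i}=X_{\tau_i}\cup X_{\tau_i}$ for each constraint. Then $v$ and $m$ are the numbers of Theorem~\ref{thm:small}, and $m\le v\le n$.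

\begin{lemma}\label{lem:flat}
The instance is solvable if and only if its flat system is. If $\theta$ solves the flat system, then every $S$ such that $S(\alpha)\in\mathbb T(A_0)$ represents $\theta(X_\alpha)$ for the variables $\alpha$ of the instance, and $S(\alpha)=\omega$ for the other variables, solves the instance.
\end{lemma}

\begin{proof}
If the instance is solvable, take a solution $S$ with values in $\mathbb T(A_0)$ by Lemma~\ref{lem:constants}; then $\theta(X_\rho)=[\![S(\rho)]\!]$ solves the system. Conversely, for $\theta$ and $S$ as in the statement, induction on $\rho$ gives $[\![S(\rho)]\!]=\theta(X_\rho)$ for all subterms $\rho$, and the equations for the constraints give $[\![S(\sigma_i)]\!]=[\![S(\tau_i)]\!]$.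
\end{proof}

\section{The idea on two instances}\label{sec:idea}

Let $\theta$ solve a flat system. The equations look at a letter $z$ in one way only: $X=Y\to Z$ tests whether $\theta(Y)\subseteq z$. This suggests replacing $z$ by the \emph{label} $\{Y\in\mathcal D\mid\theta(Y)\subseteq z\}$, a letter of the finite alphabet $\mathcal P(\mathcal D)$. Let $\lambda_Y$ be the label of $\theta(Y)$, and let $L_X$ be the finite language of all labeled words that lie letterwise above the labeling of some word of $\theta(X)$. These data satisfy the equations over the new alphabet, with $\lambda_Y$ in place of $\theta(Y)$; moreover $Y\in\lambda_Y$, and $Y\in\lambda_{Y'}$ implies $L_Y\subseteq L_{Y'}$. To go back, one would read a label $\lambda$ as the union of the $\theta(Y)$ with $Y\in\lambda$, and define $\theta(Y)$ by reading the words of $L_Y$. This definition is circular, and the circularity is real.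

\medskip
\noindent\textbf{Instance I:} $\alpha\equiv\alpha\to a$, that is, $A=\{a\}$ and $X=X\to A$. The data $\lambda_X=\{X\}$, $L_A=\{a\}$, $L_X=\{\{X\}a\}$ satisfy all the conditions just listed. Yet there is no solution. Suppose $x={\uparrow}\{xa\}$, and let $k$ be the depth of $x$; $k\ge1$ as $x\ne\bot$. By \eqref{eq:descent} there is $ua\in x$ with $u\subseteq x$ and $u\in\mathbf T_{k-1}$, and $ua\in{\uparrow}\{xa\}$ means $x\subseteq u$. So $x=u$ has depth less than $k$, a contradiction.

\medskip
\noindent\textbf{Instance II:} $\alpha\equiv\beta\to a$ and $\alpha\to a\le\alpha$, that is,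
\[
A=\{a\},\qquad X=Z\to A,\qquad P=X\to A,\qquad P=P\cup X,
\]
with $\mathcal D=\{X,Z\}$. Let $o={\uparrow}\{\bot a\}$, the class of $\omega\to a$, and $x={\uparrow}\{oa\}$. Then $\theta(Z)=o$, $\theta(X)=x$, $\theta(P)={\uparrow}\{xa\}$ is a solution, because $x\subseteq o$ gives $oa\in{\uparrow}\{xa\}$. In every solution $\theta(X)={\uparrow}\{\theta(Z)a\}$ and $\theta(X)\subseteq\theta(Z)$, so the letter generating $\theta(X)$ carries $X$ in its label, exactly as in Instance~I.

\medskip
The difference lies in \emph{why} the letter contains $\theta(X)$. In Instance~II the inclusion $x\subseteq o$ passes through an interpolant of depth $1$, namely what is left of $x$ when its letter is erased to $\bot$; this set can be written down before $x$ is known. The inclusion $x\subseteq x$ has no interpolant of depth $1$, since by \eqref{eq:descent} such an interpolant would contain $\bot a\notin x$. So we give labels two levels, $\lambda=(\lambda(1),\lambda(2))$, where $\lambda(1)$ lists the unknowns contained through an interpolant of depth at most $1$ and $\lambda(2)$ lists all unknowns contained. Since $o\not\subseteq x$,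
\[
\lambda_Z=(\{X,Z\},\{X,Z\}),\qquad \lambda_X=(\emptyset,\{X\}),
\]
and $L_X=\{\lambda_Za\}$, while $L_Z$ consists of all words $\lambda a$, among them $(\emptyset,\emptyset)a$, and $L_P$ consists of the words $\lambda a$ with $X\in\lambda(2)$.

Now forget $\theta$ and rebuild in stages. At stage~1 every label is read as $\bot$, which gives approximations $N_1(X)=N_1(Z)=o$. At stage~2 a label $\lambda$ is read as $e_2(\lambda)=\bigcup_{Y\in\lambda(1)}N_1(Y)$. Then $e_2(\lambda_Z)=o$, so $N_2(X)={\uparrow}\{oa\}$, and $N_2(Z)=o$ because the label $(\emptyset,\emptyset)$ is still read as $\bot$. At stage~3 a label is read as $e_3(\lambda)=e_2(\lambda)\cup\bigcup_{Y\in\lambda(2)}N_2(Y)$. We find $e_3(\lambda_Z)=o\cup{\uparrow}\{oa\}\cup o=o$ and $e_3(\lambda_X)={\uparrow}\{oa\}$, and reading the languages a last time gives $N_3(X)={\uparrow}\{oa\}$ and $N_3(Z)=o$. No step was circular: an unknown $Y$ at level $j$ of a label is read as the over-approximation $N_j(Y)$, built earlier. And the outcome is consistent: $e_3(\lambda_Y)=N_3(Y)$ for $Y\in\{X,Z\}$, which is what the arrow equations need.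

In general there are two questions. How many levels are needed, given that depth is unbounded? And which conditions on the languages guarantee the final consistency? The answers are $m^2+1$ and the conditions (C2), (C3) below.

\section{Certificates}\label{sec:cert}

Fix a flat system $E$. For $s\ge1$ let $\Lambda=\Lambda_s$ be the set of chains $\lambda=(\lambda(1)\subseteq\dots\subseteq\lambda(s))$ of subsets of $\mathcal D$, ordered componentwise by a relation written $\le$, with the convention $\lambda(0)=\emptyset$. Each element of $\mathcal D$ enters a chain at one of the $s$ levels or never, so $|\Lambda_s|=(s+1)^m$. The empty chain $\epsilon$ is the least element. For $0\le t\le s$ the \emph{truncation} $\lambda|_t\in\Lambda$ forgets whatever enters after level $t$: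
\[
\lambda|_t(i)=\lambda(\min(i,t)).
\]
Truncation is monotone, $\lambda|_s=\lambda$, $\lambda|_0=\epsilon$, and $(\lambda|_t)|_u=\lambda|_{\min(t,u)}$. We extend $\le$ and truncation letterwise to words in $\Lambda^*A_0$, comparable words having the same length and constant; in particular $a|_t=a$ for $a\in A_0$.

\begin{definition}\label{def:cert}
A \emph{certificate} for $E$ consists of a number $s\ge1$, chains $\lambda_Y\in\Lambda_s$ for $Y\in\mathcal D$, and \emph{finite} languages $L_X\subseteq\Lambda_s^*A_0$ for $X\in\mathcal U$, such that:
\begin{itemize}
\item[(C1)] for equations $X=\bot$, $X=\{b\}$, $X=Y\cup Z$ of $E$ we have $L_X=\emptyset$, $L_X=\{b\}$, $L_X=L_Y\cup L_Z$, respectively, and for $X=Y\to Z$ we have $L_X=\{\lambda w\mid\lambda_Y\le\lambda,\ w\in L_Z\}$;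
\item[(C2)] for $Y,Y'\in\mathcal D$ and $1\le t\le s$: if $Y\in\lambda_{Y'}(t)$ and $w\in L_Y$, then $w|_{t-1}\in L_{Y'}$;
\item[(C3)] for $Y\in\mathcal D$: $Y\in\lambda_Y(s)$ or $L_Y=\emptyset$.
\end{itemize}
\end{definition}

Condition (C2) is the graded form of ``$Y\in\lambda_{Y'}$ implies $L_Y\subseteq L_{Y'}$'': an inclusion claimed at level $t$ must hold even when letters are read using only levels below $t$. The data found for Instance~II, with $L_A=\{a\}$, form a certificate with $s=2$: (C2) holds for $Y'=Z$ because $L_Z=\Lambda a$, and for $Y'=X$ because $\lambda_Z|_1=\lambda_Z$.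

\begin{example}\label{ex:conditions}
Instance~I has no certificate, and the proof is the descent of Section~\ref{sec:idea} carried out on levels. By (C1), $L_X=\{\lambda a\mid\lambda_X\le\lambda\}\neq\emptyset$, so by (C3) there is a least $t\ge1$ with $X\in\lambda_X(t)$. By (C2), $\lambda_X|_{t-1}\,a\in L_X$, so $\lambda_X\le\lambda_X|_{t-1}$, and comparing level $t$ gives $X\in\lambda_X(t-1)$. This contradicts the choice of $t$ (for $t=1$, the convention $\lambda_X(0)=\emptyset$).

No condition can be dropped. For Instance~I, the choice $s=1$, $\lambda_X=(\{X\})$ satisfies all but (C2), and $\lambda_X=\epsilon$, $L_X=\Lambda a$ satisfies all but (C3). Finiteness excludes the other kind of self-reference. The instance $\alpha\equiv a\cap(\omega\to\alpha)$, that is, $A=\{a\}$, $O=\bot$, $P=O\to X$, $X=A\cup P$, has no solution, since $\theta(X)$ would contain $a,\bot a,\bot\bot a,\dots$; but $\lambda_O=\epsilon$, $L_O=\emptyset$, $L_A=\{a\}$, $L_X=\Lambda^*a$, $L_P=\Lambda\Lambda^*a$ satisfy (C1)--(C3).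
\end{example}

\begin{theorem}\label{thm:cert}
A flat system $E$ is solvable if and only if it has a certificate, and then it has one with $s\le m^2+1$.
\end{theorem}

\subsection{From a solution to a certificate}\label{ssec:tocert}

Let $\theta$ be a solution. The levels must record at which depth the inclusions among the sets $\theta(Y)$, $Y\in\mathcal D$, become visible, and there are at most $m^2$ such inclusions. For $Y,Y'\in\mathcal D$ with $\bot\ne\theta(Y)\subseteq\theta(Y')$ let $k(Y,Y')$ be the least $k$ with $\theta(Y)\subseteq_k\theta(Y')$; it is at least $1$, since $\mathbf T_0=\{\bot\}$. Let $1=k_1<k_2<\dots<k_s$ list the number $1$ and all numbers $k(Y,Y')$. These are the \emph{critical depths}, and $s\le m^2+1$. For $x\in\mathbf T$ put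
\begin{align*}
H_t(x)&=\{Y\in\mathcal D\mid\theta(Y)\ne\bot,\ \theta(Y)\subseteq_{k_{t+1}-1}x\}\qquad(1\le t<s),\\
H_s(x)&=\{Y\in\mathcal D\mid\theta(Y)\ne\bot,\ \theta(Y)\subseteq x\}.
\end{align*}
By the properties of $\subseteq_k$, $H(x)=(H_1(x),\dots,H_s(x))$ is a chain and $H$ is monotone. Unknowns with value $\bot$ are left out: they are contained in everything at depth $0$, and no chain has a level $0$. Level $t$ is made to reach up to just below the \emph{next} critical depth. This costs nothing for the sets $\theta(Y')$ and is needed for arbitrary letters, as the two parts of the next lemma show.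

\begin{lemma}\label{lem:H}
Let $1\le t\le s$.
\begin{itemize}
\item[(a)] If $Y,Y'\in\mathcal D$ and $Y\in H_t(\theta(Y'))$, then $\theta(Y)\subseteq_{k_t}\theta(Y')$.
\item[(b)] If $u\in\mathbf T_{k_t-1}$, then $H(u)=H(u)|_{t-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The number $k(Y,Y')$ is defined and is a critical depth. If $t<s$, it is at most $k_{t+1}-1$, hence at most $k_t$. If $t=s$, it is at most $k_s$.

(b) We must show that $Y\in H_j(u)$ with $j\ge t$ implies $t\ge2$ and $Y\in H_{t-1}(u)$. We have $\bot\ne\theta(Y)\subseteq u$, so $u\ne\bot$; this excludes $t=1$, where $u\in\mathbf T_0$. For $t\ge2$ the set $u$ is itself an interpolant showing $\theta(Y)\subseteq_{k_t-1}u$, which is the definition of $Y\in H_{t-1}(u)$.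
\end{proof}

Extend $H$ letterwise to words and put
\[
\lambda_Y=H(\theta(Y)),\qquad L_X=\{\tilde w\in\Lambda^*A_0\mid H(w)\le\tilde w\text{ for some }w\in\theta(X)\}.
\]
Each $L_X$ is closed upward under $\le$, and finite because the words of $\theta(X)$ have bounded length and $\Lambda$, $A_0$ are finite.

\emph{Condition (C1).} If $\theta(X)=\bot$, then $L_X=\emptyset$; if $\theta(X)=\{b\}$, then $L_X=\{b\}$, as $b$ is comparable only to itself; and $\theta(X)=\theta(Y)\cup\theta(Z)$ gives $L_X=L_Y\cup L_Z$. Let $X=Y\to Z$. By \eqref{eq:arrow}, an element of $L_X$ has the form $\mu\tilde w$ with $H(z)\le\mu$ and $H(w)\le\tilde w$ for some $z\supseteq\theta(Y)$ and $w\in\theta(Z)$; then $\lambda_Y\le H(z)\le\mu$ and $\tilde w\in L_Z$. Conversely, if $\lambda_Y\le\mu$ and $H(w)\le\tilde w$ with $w\in\theta(Z)$, then $\theta(Y)w\in\theta(X)$ and $H(\theta(Y)w)\le\mu\tilde w$.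

\emph{Condition (C2).} Let $Y\in\lambda_{Y'}(t)$ and $\tilde w\in L_Y$, say $H(w)\le\tilde w$ with $w\in\theta(Y)$. By Lemma~\ref{lem:H}(a) there is $M\in\mathbf T_{k_t}$ with $\theta(Y)\subseteq M\subseteq\theta(Y')$. By \eqref{eq:descent} there is $u\in M$ with $u\sqsubseteq w$ and all letters in $\mathbf T_{k_t-1}$. By Lemma~\ref{lem:H}(b) and monotonicity,
\[
H(u)=H(u)|_{t-1}\le H(w)|_{t-1}\le\tilde w|_{t-1},
\]
and $u\in\theta(Y')$, so $\tilde w|_{t-1}\in L_{Y'}$.

\emph{Condition (C3).} If $\theta(Y)\neq\bot$, then $Y\in H_s(\theta(Y))=\lambda_Y(s)$; otherwise $L_Y=\emptyset$.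

\subsection{From a certificate to a solution}\label{ssec:tosol}

Let a certificate be given. As in Section~\ref{sec:idea}, define by recursion on $t=1,\dots,s+1$ a reading $e_t:\Lambda\to\mathbf T$ of labels and approximations $N_t(Y)\in\mathbf T$ for $Y\in\mathcal D$:
\[
e_t(\lambda)=\bigcup_{1\le j<t}\ \bigcup_{Y\in\lambda(j)}N_j(Y),\qquad N_t(Y)={\uparrow}\{e_t(w)\mid w\in L_Y\},
\]
where $e_t$ acts letterwise on words, and $e_1(\lambda)=\bot$. The sets $N_t(Y)$ are finitely generated because $L_Y$ is finite; this is where finiteness is used. Write $e=e_{s+1}$ and put $\theta(X)={\uparrow}\{e(w)\mid w\in L_X\}$ for $X\in\mathcal U$, so that $\theta(Y)=N_{s+1}(Y)$ for $Y\in\mathcal D$.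

\begin{lemma}\label{lem:rebuild}
Let $Y,Y'\in\mathcal D$ and $\lambda\in\Lambda$.
\begin{itemize}
\item[(a)] Each $e_t$ is monotone, and $N_{t+1}(Y)\subseteq N_t(Y)$ for $1\le t\le s$.
\item[(b)] $e(\lambda|_{t-1})=e_t(\lambda)$ for $1\le t\le s+1$.
\item[(c)] If $Y\in\lambda_{Y'}(t)$ with $1\le t\le s$, then $N_t(Y)\subseteq\theta(Y')$.
\item[(d)] $e(\lambda_Y)=\theta(Y)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A larger chain, or a larger $t$, only adds sets to the union defining $e_t(\lambda)$. Hence $e_t(w)\sqsubseteq e_{t+1}(w)$, which puts every generator $e_{t+1}(w)$ of $N_{t+1}(Y)$ into $N_t(Y)$.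

(b) Splitting the union at $j=t$,
\[
e(\lambda|_{t-1})=e_t(\lambda)\ \cup\bigcup_{t\le j\le s}\ \bigcup_{Y\in\lambda(t-1)}N_j(Y).
\]
For $t=1$ the second part is empty, since $\lambda(0)=\emptyset$. For $t\ge2$, each $N_j(Y)$ in it is contained in $N_{t-1}(Y)$ by (a), and $N_{t-1}(Y)\subseteq e_t(\lambda)$ for $Y\in\lambda(t-1)$.

(c) For $w\in L_Y$, (C2) gives $w|_{t-1}\in L_{Y'}$, so by (b) the generator $e_t(w)=e(w|_{t-1})$ lies in $\theta(Y')$.

(d) The set $e(\lambda_Y)$ is the union of the $N_t(Y'')$ with $1\le t\le s$ and $Y''\in\lambda_Y(t)$, and each of these is contained in $\theta(Y)$ by (c). For the reverse inclusion use (C3). If $Y\in\lambda_Y(s)$, then $\theta(Y)=N_{s+1}(Y)\subseteq N_s(Y)\subseteq e(\lambda_Y)$. Otherwise $L_Y=\emptyset$ and $\theta(Y)=\bot$.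
\end{proof}

The map $\theta$ solves $E$. If $L_X=\emptyset$, $L_X=\{b\}$ or $L_X=L_Y\cup L_Z$, then $\theta(X)=\bot$, $\theta(X)=\{b\}$ or $\theta(X)=\theta(Y)\cup\theta(Z)$, respectively. For $X=Y\to Z$, by (C1), monotonicity of $e$, \eqref{eq:arrow} and Lemma~\ref{lem:rebuild}(d),
\begin{align*}
\theta(X)&={\uparrow}\{e(\lambda)e(w)\mid\lambda_Y\le\lambda,\ w\in L_Z\}={\uparrow}\{e(\lambda_Y)e(w)\mid w\in L_Z\}\\
&=e(\lambda_Y)\to\theta(Z)=\theta(Y)\to\theta(Z).
\end{align*}
With Section~\ref{ssec:tocert}, this proves Theorem~\ref{thm:cert}.

\begin{example}\label{ex:compress}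
Passing to a certificate and back closes the gaps between critical depths. Consider $\alpha\le\alpha\to a$ and $b\cap(b\to a)\le\alpha$ with $a\neq b$; the domain unknowns are $X$ for $\alpha$ and $Y$ for $b$. Let $z=\{b\}\cup{\uparrow}\{\bot a\}$, $u=\{b\}\cup{\uparrow}\{za\}$ and $x=\{b\}\cup{\uparrow}\{ua\}$. Since $u\subseteq z$, we get $za\in x$, then $u\subseteq x$, then $xa\in x$; and $b\in u$ gives $x\subseteq\{b\}\cup{\uparrow}\{\{b\}a\}$. So $x$ is a solution. Its depth is $3$: depth at most $2$ would, by \eqref{eq:descent} applied to $ua$, force $u\in\mathbf T_1$ and then $\bot a\in u$, which is false. The critical depths are $1$ and $3$. Also $x\not\subseteq u$, since $ua\in u$ would need $z\subseteq u$, while $\bot a\in z\setminus u$. Hence $H(u)=(\{Y\},\{Y\})$ and $L_X=\{b\}\cup\{\lambda a\mid Y\in\lambda(1)\}$. As $N_t(Y)=\{b\}$ for all $t$, the rebuilt value of $X$ is $\{b\}\cup{\uparrow}\{\{b\}a\}$, the class of $b\cap(b\to a)$, of depth $2$.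
\end{example}

\section{Deciding whether the languages exist}\label{sec:decide}

Fix $s$ and a family $(\lambda_Y)_{Y\in\mathcal D}$ in $\Lambda=\Lambda_s$. We decide whether languages $L_X$ exist that complete these data to a certificate. View $\Lambda^*A_0$ as a forest with roots $a\in A_0$, in which the children of $w$ are the words $\lambda w$, and record the languages as a coloring $\chi(w)=\{X\mid w\in L_X\}\subseteq\mathcal U$. Call a set $c\subseteq\mathcal U$ \emph{sound} if $X\notin c$ for each equation $X=\bot$; $X\in c\Leftrightarrow(Y\in c\text{ or }Z\in c)$ for each equation $X=Y\cup Z$; and $Y\notin c$ for each $Y\in\mathcal D$ with $Y\notin\lambda_Y(s)$. Definition~\ref{def:cert} becomes the following list, in which (L0) and (L1) express (C1) and (C3), (L2) expresses (C2), and (L3) expresses finiteness.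
\begin{itemize}
\item[(L0)] Every $\chi(w)$ is sound, and for $X=\{b\}$ in $E$: $X\in\chi(w)\Leftrightarrow w=b$.
\item[(L1)] For $X=Y\to Z$ in $E$: $X\notin\chi(a)$ for $a\in A_0$, and $X\in\chi(\lambda w)\Leftrightarrow(\lambda_Y\le\lambda\text{ and }Z\in\chi(w))$.
\item[(L2)] For $Y,Y'\in\mathcal D$ and $1\le t\le s$: $Y\in\lambda_{Y'}(t)$ and $Y\in\chi(w)$ imply $Y'\in\chi(w|_{t-1})$.
\item[(L3)] There is $r$ with $\chi(w)=\emptyset$ whenever $\ell(w)\ge r$.
\end{itemize}

Conditions (L0) and (L1) are local: they involve a node and its parent. Without (L2) one would compute, for $i=0,1,2,\dots$, the colors below which the tree can be colored so that all nodes at distance $i$ or more are empty. Condition (L2), however, ties $w$ to the node $w|_{t-1}$ in another branch. The remedy is to carry at $w$ a guess $c_t$ for the color of each of its truncations $w|_0,\dots,w|_s=w$. This makes (L2) local, but it creates a new problem: the guess made at $w$ about $w|_t$ must be compatible with the color actually given to $w|_t$. Because (L2) only demands membership, it is enough that the guess be \emph{contained} in the actual color. We obtain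 this containment by showing that all conditions are stable under union and then always making the greatest possible choice.

\begin{definition}\label{def:states}
A \emph{state} is a tuple $c=(c_0,\dots,c_s)$ of subsets of $\mathcal U$. States are compared and united componentwise, $\mathbf 0=(\emptyset,\dots,\emptyset)$, and $(c|_t)_j=c_{\min(j,t)}$ for $0\le t\le s$. A state is \emph{coherent} if all $c_j$ are sound and
\begin{itemize}
\item[(T)] for $Y,Y'\in\mathcal D$, $1\le t\le s$ and $0\le j\le s$: $Y\in\lambda_{Y'}(t)$ and $Y\in c_j$ imply $Y'\in c_{\min(j,t-1)}$.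
\end{itemize}
\begin{itemize}
\item $\mathcal I$ is the set of \emph{inner states}: coherent states with $X\notin c_j$ for all $j$ and all equations $X=\{b\}$.
\item For $a\in A_0$, an \emph{$a$-root} is a coherent state with $c_0=\dots=c_s$ such that $X\in c_0\Leftrightarrow b=a$ for equations $X=\{b\}$, and $X\notin c_0$ for equations $X=Y\to Z$.
\item $c'$ is a \emph{$\lambda$-successor} of $c$ if for all equations $X=Y\to Z$ and all $j$: $X\in c'_j\Leftrightarrow(\lambda_Y\le\lambda|_j\text{ and }Z\in c_j)$.
\item $\mathcal G_0=\{\mathbf 0\}$, and $\mathcal G_{i+1}$ is the set of states $c$ such that for all $0\le t\le s$ and all $\lambda\in\Lambda$ the state $c|_t$ has a $\lambda$-successor in $\mathcal I\cap\mathcal G_i$.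
\end{itemize}
\end{definition}

A successor need not be unique, since unknowns that are not on the left of an arrow equation are constrained only by coherence. The quantifier over $t$ in $\mathcal G_{i+1}$ reflects that the node $w|_t$ has children $\lambda(w|_t)$ for all $\lambda$, not only for truncated ones; it is what makes $\mathcal G_i$ closed under truncation.

\begin{lemma}\label{lem:closure}
Let $i\ge0$, $0\le t\le s$ and $\lambda\in\Lambda$.
\begin{itemize}
\item[(a)] $\mathbf 0\in\mathcal I$, and $\mathcal G_i\subseteq\mathcal G_{i+1}$.
\item[(b)] $\mathcal I$ and $\mathcal G_i$ are closed under $c\mapsto c|_t$. If $c'$ is a $\lambda$-successor of $c$, then $c'|_t$ is a $\lambda|_t$-successor of $c|_t$.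
\item[(c)] If $c',d'$ are $\lambda$-successors of $c,d$, respectively, then $c'\cup d'$ is a $\lambda$-successor of $c\cup d$. The sets $\mathcal I$ and $\mathcal G_i$ are closed under $\cup$.
\item[(d)] Every $c\in\mathcal G_{i+1}$ has a greatest $\lambda$-successor $g_i(c,\lambda)$ in $\mathcal I\cap\mathcal G_i$. If $c\subseteq d$ are in $\mathcal G_{i+1}$, then $g_i(c,\lambda)\subseteq g_i(d,\lambda)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The state $\mathbf 0$ satisfies all conditions defining $\mathcal I$, equals its truncations, and is a $\lambda$-successor of itself for every $\lambda$. So $\mathcal G_0\subseteq\mathcal G_1$, and $\mathcal G_{i}\subseteq\mathcal G_{i+1}$ implies $\mathcal G_{i+1}\subseteq\mathcal G_{i+2}$ by the form of the definition.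

(b) Let $c\in\mathcal I$. The components of $c|_t$ are components of $c$, so only (T) needs a check: if $Y\in\lambda_{Y'}(u)$ and $Y\in(c|_t)_j=c_{\min(j,t)}$, then $Y'\in c_{\min(j,t,u-1)}=(c|_t)_{\min(j,u-1)}$. For $\mathcal G_0$ note $\mathbf 0|_t=\mathbf 0$; for $\mathcal G_{i+1}$, every truncation $(c|_t)|_u=c|_{\min(t,u)}$ of $c|_t$ is a truncation of $c$. For successors, $X\in(c'|_t)_j=c'_{\min(j,t)}$ holds if and only if $\lambda_Y\le\lambda|_{\min(j,t)}=(\lambda|_t)|_j$ and $Z\in c_{\min(j,t)}=(c|_t)_j$.

(c) For $X=Y\to Z$, we have $X\in c'_j\cup d'_j$ if and only if $\lambda_Y\le\lambda|_j$ and $Z$ lies in $c_j$ or in $d_j$. The conditions defining $\mathcal I$ are exclusions $X\notin c_j$, equivalences $X\in c_j\Leftrightarrow(Y\in c_j\text{ or }Z\in c_j)$, and implications with a single membership as premise; each of these holds for $c\cup d$ when it holds for $c$ and $d$. For $\mathcal G_i$ use induction: if $c,d\in\mathcal G_{i+1}$ and $c',d'\in\mathcal I\cap\mathcal G_i$ are $\lambda$-successors of $c|_t,d|_t$, then $c'\cup d'\in\mathcal I\cap\mathcal G_i$ is a $\lambda$-successor of $c|_t\cup d|_t=(c\cup d)|_t$.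

(d) Since $c|_s=c$, the finite set of $\lambda$-successors of $c$ in $\mathcal I\cap\mathcal G_i$ is nonempty, and by (c) with $d=c$ it is closed under union; let $g_i(c,\lambda)$ be the union of all its members. If $c\subseteq d$, then by (c) $g_i(c,\lambda)\cup g_i(d,\lambda)$ is a $\lambda$-successor of $c\cup d=d$ in $\mathcal I\cap\mathcal G_i$, hence is contained in $g_i(d,\lambda)$.
\end{proof}

\begin{proposition}\label{prop:decide}
A coloring $\chi$ with \textup{(L0)--(L3)} exists if and only if for each $a\in A_0$ some $a$-root lies in $\bigcup_i\mathcal G_i$. If each $a\in A_0$ has an $a$-root in $\mathcal G_r$, then $\chi$ can be chosen with $\chi(w)=\emptyset$ whenever $\ell(w)\ge r$.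
\end{proposition}

\begin{proof}
Suppose $\chi$ satisfies (L0)--(L3), with $r$ as in (L3). Put $\chi^+(w)=(\chi(w|_0),\dots,\chi(w|_s))$, so that $\chi^+(w)|_t=\chi^+(w|_t)$. Each $\chi^+(w)$ is coherent, by (L0) and by (L2) applied to $w|_j$, since $(w|_j)|_{t-1}=w|_{\min(j,t-1)}$. If $\ell(w)\ge1$, no truncation of $w$ is a constant, so $\chi^+(w)\in\mathcal I$ by (L0). For $a\in A_0$ the state $\chi^+(a)$ has all components equal to $\chi(a)$ and is an $a$-root by (L0) and (L1). Since $(\lambda w)|_j=(\lambda|_j)(w|_j)$, (L1) shows that $\chi^+(\lambda w)$ is a $\lambda$-successor of $\chi^+(w)$. We show $\chi^+(w)\in\mathcal G_{r-\ell(w)}$ for $\ell(w)\le r$ by downward induction on $\ell(w)$. For $\ell(w)=r$ the state is $\mathbf 0$. For $\ell(w)<r$ and any $t,\lambda$, the state $\chi^+(\lambda(w|_t))$ lies in $\mathcal I\cap\mathcal G_{r-\ell(w)-1}$ and is a $\lambda$-successor of $\chi^+(w|_t)=\chi^+(w)|_t$. In particular the $a$-root $\chi^+(a)$ lies in $\mathcal G_r$.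

Conversely, suppose each $a\in A_0$ has a root in $\bigcup_i\mathcal G_i$. As $A_0$ is finite and the $\mathcal G_i$ increase, there are $r$ and $a$-roots $c^a\in\mathcal G_r$ for all $a$. Define states $\kappa(w)$ by
\[
\kappa(a)=c^a,\qquad \kappa(\lambda w)=g_{r-\ell(w)-1}(\kappa(w),\lambda)\ \text{ for }\ell(w)<r,\qquad\kappa(w)=\mathbf 0\ \text{ for }\ell(w)>r .
\]
By induction $\kappa(w)\in\mathcal G_{r-\ell(w)}$ for $\ell(w)\le r$, so the definition makes sense and $\kappa(w)=\mathbf 0$ also for $\ell(w)=r$. Moreover $\kappa(w)\in\mathcal I$ for $\ell(w)\ge1$. The compatibility of guesses with actual colors is the inclusion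
\begin{equation}\label{eq:compat}
\kappa(w)|_t\subseteq\kappa(w|_t)\qquad\text{for all $w$ and $t$,}
\end{equation}
which we prove by induction on length. It is an equality for length $0$, roots having equal components, and both sides are $\mathbf 0$ for length at least $r$. Suppose it holds for $w$ with $\ell(w)<r$, and let $i=r-\ell(w)-1$. By Lemma~\ref{lem:closure}(b), $\kappa(w)|_t\in\mathcal G_{i+1}$, and $\kappa(\lambda w)|_t$ is a $\lambda|_t$-successor of $\kappa(w)|_t$ in $\mathcal I\cap\mathcal G_i$. Also $\kappa(w|_t)\in\mathcal G_{i+1}$, as $w|_t$ has the length of $w$. By maximality, then monotonicity in Lemma~\ref{lem:closure}(d) with the induction hypothesis,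
\[
\kappa(\lambda w)|_t\subseteq g_i(\kappa(w)|_t,\lambda|_t)\subseteq g_i(\kappa(w|_t),\lambda|_t)=\kappa((\lambda w)|_t).
\]

Let $\chi(w)=\kappa(w)_s$. It is empty for $\ell(w)\ge r$, which gives (L3) and the last claim. Condition (L0) holds because $\kappa(w)$ is a root for $\ell(w)=0$ and an inner state otherwise. In (L1), $X\notin\chi(a)$ is a root condition; for $\ell(w)<r$ the equivalence is the successor condition at $j=s$, as $\lambda|_s=\lambda$; for $\ell(w)\ge r$ both sides are false. For (L2), let $Y\in\lambda_{Y'}(t)$ and $Y\in\kappa(w)_s$. Every $\kappa(w)$ is coherent, so (T) with $j=s$ and \eqref{eq:compat} give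
\[
Y'\in\kappa(w)_{t-1}=(\kappa(w)|_{t-1})_s\subseteq\kappa(w|_{t-1})_s=\chi(w|_{t-1}).\qedhere
\]
\end{proof}

\section{The algorithm and the proofs of the main results}\label{sec:algo}

For fixed $s$ and $(\lambda_Y)$ there are $2^{v(s+1)}$ states. The set $\mathcal G_{i+1}$ is determined by $\mathcal G_i$, so the increasing chain $(\mathcal G_i)$ is constant from the first index $r$ with $\mathcal G_r=\mathcal G_{r+1}$ on, and
\begin{equation}\label{eq:stab}
\textstyle\bigcup_i\mathcal G_i=\mathcal G_r\qquad\text{with}\qquad r\le2^{v(s+1)}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]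
Compute the flat system $E$ of the instance. For each $s$ with $1\le s\le m^2+1$ and each family $(\lambda_Y)_{Y\in\mathcal D}$ in $\Lambda_s$, compute $\mathcal G_0\subseteq\mathcal G_1\subseteq\cdots$ until it is stationary. Accept if for some $s$ and some family every $a\in A_0$ has an $a$-root in the limit. By Lemma~\ref{lem:flat}, Theorem~\ref{thm:cert} and Proposition~\ref{prop:decide}, the algorithm accepts if and only if the instance is solvable.

We have $m\le v\le n$ and $s\le n^2+1$. For each of the at most $n^2+1$ values of $s$ there are $|\Lambda_s|^m=(s+1)^{m^2}=2^{O(n^2\log n)}$ families. For each family there are at most $2^{v(s+1)}=2^{O(n^3)}$ iterations by \eqref{eq:stab}. One iteration examines at most $2^{2v(s+1)}(s+1)(s+1)^m=2^{O(n^3)}$ combinations $(c,c',t,\lambda)$, each by a test of polynomial length and a lookup of $c'$ in the table of $\mathcal G_i$. A root is determined by one subset of $\mathcal U$, so the search for roots takes at most $|A_0|\cdot2^v$ tests. The total time is $2^{O(n^3)}$. Completeness follows from the hardness recorded in \cite{AA}.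
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
By Lemma~\ref{lem:flat} and Theorem~\ref{thm:cert}, the flat system has a certificate with $s\le m^2+1$. Keep $s$ and $(\lambda_Y)$. By Proposition~\ref{prop:decide} and \eqref{eq:stab}, the languages can be replaced by languages whose words have length at most $r\le2^{v(s+1)}\le2^{v(m^2+2)}$. Apply the construction of Section~\ref{ssec:tosol}. By induction on $t$ we show $e_t(\lambda)\in\mathbf T^r_{t-1}$ and $N_t(Y)\in\mathbf T^r_t$. First, $e_1(\lambda)=\bot\in\mathbf T_0^r$. If all $e_t(\lambda)$ lie in $\mathbf T^r_{t-1}$, then $N_t(Y)$ is generated by finitely many words of length at most $r$ with letters in $\mathbf T_{t-1}^r$, so $N_t(Y)\in\mathbf T^r_t$. And $e_{t+1}(\lambda)$ is a finite union of sets $N_j(Y)$ with $j\le t$, so it lies in $\mathbf T_t^r$ by Section~\ref{ssec:depth}. The generators $e_{s+1}(w)$ of $\theta(X)$ have length at most $r$ and letters in $\mathbf T_s^r$, so $\theta(X)\in\mathbf T^r_{s+1}\subseteq\mathbf T^r_{m^2+2}$. Represent each $\theta(X_\alpha)$ by a type of depth at most $m^2+2$ and width at most $r$, and apply Lemma~\ref{lem:flat}.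 Every step of this construction is effective.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:theory}]
Let $\exists\vec\alpha\,\varphi$ have size $n$. Choosing one disjunct at each occurrence of $\vee$ leaves a conjunction of atomic formulas, and by induction on $\varphi$, a substitution satisfies $\varphi$ if and only if it satisfies the conjunction for some choice. There are at most $2^n$ choices. Replacing each $\sigma\le\tau$ by $\sigma\cap\tau\equiv\sigma$ turns each conjunction into a unification instance of size $O(n)$, and the sentence is true if and only if one of these instances is solvable. By Theorem~\ref{thm:main} this is decidable in time $2^n\cdot2^{O(n^3)}$. For hardness, an instance $\{\sigma_i\equiv\tau_i\}$ is solvable if and only if the sentence $\exists\vec\alpha\bigwedge_i\sigma_i\equiv\tau_i$ is true.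
\end{proof}

\begin{remark}
The type $\omega$ is used at each stage of the argument: to erase foreign atoms in Lemma~\ref{lem:constants}, as the letter $\bot$ with which the rebuilding starts in Section~\ref{ssec:tosol}, and as a value that an unknown, or the reading of a label, is allowed to take. The rebuilt solutions need not consist of rank~1 types. The theorems above concern the problem as posed in Section~\ref{sec:intro}, and make no claim about upper bounds for the variants without $\omega$ or with rank~1 substitutions.
\end{remark}

\begin{thebibliography}{1}

\bibitem{AA}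
\emph{Algorithmic Aspects},
\texttt{https://eldorado.tu-dortmund.de/\allowbreak bitstream/\allowbreak 2003/\allowbreak 38127/\allowbreak 1/\allowbreak Dudenhefner\_Andrej\_thesis.pdf}.

\end{thebibliography}
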